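\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Linear inequalities on the $\mathbf{cd}$-index not minimized by the simplex, and a lifting conjecture}


\begin{abstract}
A conjecture on lifting inequalities for the $\mathbf{cd}$-index compares the facets around a face of a polytope with the facets around a face of a simplex. For a $k$-dimensional face of a $(k+2)$-polytope, it says that every linear functional that is nonnegative on the $\mathbf{cd}$-indices of all $k$-polytopes takes its smallest value at the simplex. We show that this fails for every $k\ge 6$, so the conjecture is false. The proof constructs a linear inequality that is tight at the dual of the hypersimplex $\Delta(2,k+1)$ but not at the simplex. It combines rigidity of frameworks, the characterization of stacked spheres, and a stability argument that bounds the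 number of vertices of a polytope in terms of its vertex figures.
\end{abstract}

\section{The conjecture}\label{sec:intro}

\subsection{The $\mathbf{cd}$-index}

Polytopes are convex and are considered up to combinatorial equivalence. Let $X$ be an $n$-dimensional polytope, or more generally a regular cell complex homeomorphic to the $(n-1)$-sphere. For $S\subseteq\{0,\dots,n-1\}$ let $f_S(X)$ be the number of chains of nonempty proper faces of $X$ whose set of dimensions is $S$; thus $f_\emptyset=1$, and we write $f_{02}$ for $f_{\{0,2\}}$, and so on. The \emph{$\mathbf{ab}$-index} of $X$ is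
\[
\Psi(X)=\sum_S f_S(X)\,w_1w_2\cdots w_n,\qquad w_{i+1}=\begin{cases}b,& i\in S,\\ a-b,& i\notin S,\end{cases}
\]
a polynomial in non-commuting variables $a,b$. If $u_S$ denotes the word of length $n$ with $b$ in the positions $i+1$, $i\in S$, and $a$ elsewhere, and $\Psi(X)=\sum_S h_S u_S$, then the substitution $a\mapsto a+b$ gives
\begin{equation}\label{eq:fh}
f_S=\sum_{R\subseteq S}h_R .
\end{equation}
Since the face poset of $X$ is Eulerian, $\Psi(X)$ is a polynomial, unique and homogeneous of degree $n$, in $\mathbf c=a+b$ and $\mathbf d=ab+ba$ (of degrees $1$ and $2$); this is the \emph{$\mathbf{cd}$-index}. A point has $\Psi=1$. For a cell $E$ of a regular cell complex, $\Psi(E)$ means the index of its boundary sphere, as for polytopes. We write $\langle\cdot|\cdot\rangle$ for the bilinear form in which the $\mathbf{cd}$-monomials are orthonormal, so that $\langle w|\Psi\rangle$ is the coefficient of a monomial $w$. By \eqref{eq:fh} every flag number $f_S$ is a linear function of the coefficients of $\Psi$; in particular the coefficient of $\mathbf c^n$ is that of $a^n$, namely $f_\emptyset=1$. So a functional $\langle H|\Psi(\cdot)\rangle$,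 with $H$ homogeneous of degree $n$, is the same thing as a linear combination of flag numbers, with the constant $1=f_\emptyset$ included.

For example, the word $ba$ gets a contribution $1$ from each of $\mathbf c^2$ and $\mathbf d$, and $h_{\{0\}}=f_0-1$. So a $p$-gon has
\begin{equation}\label{eq:k2}
\Psi=\mathbf c^2+(p-2)\mathbf d .
\end{equation}
In degree $3$ the word $baa$ occurs in $\mathbf c^3$ and $\mathbf{dc}$ only, and $aab$ in $\mathbf c^3$ and $\mathbf{cd}$ only. So for $n=3$ every $X$ as above has
\begin{equation}\label{eq:k3}
\Psi=\mathbf c^3+(f_0-2)\,\mathbf{dc}+(f_2-2)\,\mathbf{cd}.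
\end{equation}

\subsection{The conjecture and the results}

Let $\Omega$ be a union of facets of an $n$-polytope that is an $(n-1)$-ball; the union of all facets containing a given nonempty proper face is an example. Let $\Omega'$ be the regular cell complex obtained from $\Omega$ by attaching one new $(n-1)$-cell along $\partial\Omega$. It is an $(n-1)$-sphere. If $\Omega$ consists of the $n$ facets of the $n$-simplex $\Sigma_n$ containing a vertex, then $\Omega'$ is combinatorially the boundary of $\Sigma_n$. One compares such spheres as follows. Let $H$ be homogeneous of degree $k$, and let $\Psi_1,\Psi_2$ be homogeneous of degree $n>k$. We write $\Psi_1\preceq'_H\Psi_2$ if $\langle Hv\,|\,\Psi_2-\Psi_1\rangle\ge0$ for every $\mathbf{cd}$-monomial $v$ of degree $n-k$ that does not begin with $\mathbf c$.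

\begin{conjecture}[\cite{Lift}]\label{conj}
Let $H$ be a homogeneous $\mathbf{cd}$-polynomial of degree $k$ with $\langle H|\Psi(Q)\rangle\ge0$ for all $k$-polytopes $Q$. Let $P$ be an $n$-polytope with $n>k$, let $F$ be a face of $P$ of dimension $m$, $0\le m\le n-1$, and let $F_1,\dots,F_r$ be the facets of $P$ containing $F$. Let $G_1,\dots,G_{n-m}$ be the facets of $\Sigma_n$ containing a fixed $m$-face of $\Sigma_n$. Then
\[
\Psi\bigl((G_1\cup\dots\cup G_{n-m})'\bigr)\preceq'_H\Psi\bigl((F_1\cup\dots\cup F_r)'\bigr).
\]
\end{conjecture}

Thus an inequality $H$ for $k$-polytopes should lift to higher dimension, with the simplex as the extreme case. If $n=k+1$, the only monomial of degree $n-k$ is $\mathbf c$, no $v$ is admissible, and the conjecture is vacuously true. If $n=k+2$, only $v=\mathbf d$ is admissible. Take $m=n-2$, so that exactly two facets contain $F$. In this case, as we show in Proposition~\ref{prop:reduction}, the conjecture is equivalent to the statement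
\begin{equation}\label{eq:min}
\begin{array}{c}
\text{if } \langle H|\Psi(Q)\rangle\ge0 \text{ for all $k$-polytopes } Q,\\[2pt]
\text{then } \langle H|\Psi(Q)\rangle\ge\langle H|\Psi(\Sigma_k)\rangle \text{ for all $k$-polytopes } Q.
\end{array}
\end{equation}
Geometrically, let $K_k$ be the closed convex hull of all $\Psi(Q)$ in the affine space of homogeneous polynomials of degree $k$ with $\mathbf c^k$-coefficient $1$. Every affine function on that space has the form $\langle H|\cdot\rangle$, and a function bounded below becomes nonnegative after a multiple of $\mathbf c^k$ is added to $H$. So \eqref{eq:min} says that every affine function bounded below on $K_k$ attains its minimum at $\Psi(\Sigma_k)$. As $K_k$ is an intersection of closed half-spaces, this means that $K_k$ is a cone with apex $\Psi(\Sigma_k)$. For $k=2$ it is a ray by \eqref{eq:k2}, for $k=3$ it is a plane sector (see the proof of Proposition~\ref{prop:reduction}), and one may well guess that the pattern continues. It does not.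

\begin{theorem}\label{thm:A}
Let $k\ge6$, and let $Q_k$ be the dual of the hypersimplex $\Delta(2,k+1)=\{x\in[0,1]^{k+1}:\sum x_i=2\}$. There is a homogeneous $\mathbf{cd}$-polynomial $H$ of degree $k$ such that
\[
\langle H|\Psi(M)\rangle\ge0\ \text{ for all $k$-polytopes $M$},\qquad \langle H|\Psi(Q_k)\rangle=0,\qquad \langle H|\Psi(\Sigma_k)\rangle=k+1 .
\]
\end{theorem}

\begin{theorem}\label{thm:B}
Conjecture~\ref{conj} is false. More precisely, let $k\ge6$, $n=k+2$, $m=n-2$, let $P$ be any $n$-polytope with an $m$-face $F\cong Q_k$ (for example, the two-fold pyramid over $Q_k$), and let $H$ be as in Theorem~\ref{thm:A}. Then, in the notation of Conjecture~\ref{conj},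
\[
\langle H\mathbf d\,|\,\Psi((F_1\cup F_2)')-\Psi((G_1\cup G_2)')\rangle=-(k+1)<0 .
\]
\end{theorem}

The smallest instance given here is $k=6$, $n=8$. For $k\le3$ statement \eqref{eq:min} is true. The cases $k=4,5$ of \eqref{eq:min}, and other pairs $(n,m)$ with $n\ge k+2$, are not decided here.

\subsection{The idea}\label{ssec:idea}

We look for an inequality of the form
\begin{equation}\label{eq:shape}
f_0(M)\le f_0(Q_k)+C\,\mathcal D(M),
\end{equation}
where the \emph{defect} $\mathcal D$ is a linear combination of flag numbers that is nonnegative on all $k$-polytopes and vanishes on both $\Sigma_k$ and $Q_k$. Reading \eqref{eq:shape} as the nonnegativity of a functional $\langle H|\Psi(M)\rangle$, we get the value $0$ at $Q_k$ and $f_0(Q_k)-f_0(\Sigma_k)=k+1$ at the simplex. Such a $\mathcal D$ must meet two demands. If $\mathcal D(M)=0$, then $f_0(M)$ must be at most $f_0(Q_k)=2k+2$; and if $\mathcal D(M)$ is positive, then $f_0(M)$ may exceed this bound only in proportion to $\mathcal D(M)$.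

The defect is assembled from three nonnegative quantities: the rigidity number $g_2$, the excess of vertices of codimension-two faces over a simplex, and the excess of the polygons $M/\tau$, $\dim\tau=k-3$, over triangles. Two facts drive the proof. First, one dimension down, the corresponding quantities vanish only on $\Sigma_{k-1}$ and $Q_{k-1}$ (Theorem~\ref{thm:zeros}), so in a polytope of small defect almost all vertex figures are of these two kinds. Secondly, a vertex with figure $Q_{k-1}$ generates around itself a set of $2k+2$ vertices, adjacent to each other as in $Q_k$, that has no edges leading out, unless some of these vertices are among the few exceptional ones. For $\mathcal D(M)=0$ this is a short argument, given in Section~\ref{ssec:exact}. The rest of Section~\ref{sec:stability} makes it quantitative.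

\section{Codimension two: the conjecture and the simplex}\label{sec:reduction}

Let $F$ be an $(n-2)$-face of an $n$-polytope, $n\ge2$, and let $F_1,F_2$ be the two facets containing it. Then $F_1\cup F_2$ is a ball. The part of $\Psi((F_1\cup F_2)')$ that ends in $\mathbf d$ sees only $F$.

\begin{example}
Let $n=3$, and let $F_1$ be a $p$-gon and $F_2$ a $q$-gon with common edge $F$. The sphere $(F_1\cup F_2)'$ has $p+q-2$ vertices and three $2$-cells, so \eqref{eq:k3} gives $\mathbf c^3+(p+q-4)\mathbf{dc}+\mathbf{cd}$. The part ending in $\mathbf d$ is $\mathbf c\cdot\mathbf d=\Psi(F)\mathbf d$, independent of $p$ and $q$.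
\end{example}

\begin{lemma}\label{lem:codim2}
$\Psi((F_1\cup F_2)')=\Phi_1\mathbf c+\Psi(F)\mathbf d$ for some $\mathbf{cd}$-polynomial $\Phi_1$.
\end{lemma}

\begin{proof}
Let $X=(F_1\cup F_2)'$, let $E_0$ be the new cell, and write $\Psi(X)=\Phi_1\mathbf c+\Phi_2\mathbf d$. Let $\Lambda$ be the sum over all chains of nonempty faces of $X$ of dimension at most $n-2$, each contributing a word of length $n-1$ by the rule that defines $\Psi$. Sorting the chains of $X$ by whether they contain an $(n-1)$-cell $E\in\{F_1,F_2,E_0\}$ gives
\[
\Psi(X)=\Lambda(a-b)+\sum_E\Psi(E)\,b .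
\]
On the other hand $\Psi(X)=(\Phi_1+\Phi_2b)a+(\Phi_1+\Phi_2a)b$. Comparing the words ending in $a$ and those ending in $b$ yields $\Lambda=\Phi_1+\Phi_2b$ and $\sum_E\Psi(E)-\Lambda=\Phi_1+\Phi_2a$. Subtracting,
\begin{equation}\label{eq:Phi2}
2\Lambda-\sum_E\Psi(E)=\Phi_2(b-a).
\end{equation}

Every chain counted in $\Lambda$ lies in $\partial F_1$ or in $\partial F_2$, because its largest element does. It lies in both if and only if it consists of faces of $F=F_1\cap F_2$, where $F$ itself is allowed. The chains of the latter kind contribute $\Psi(F)(a-b)+\Psi(F)b=\Psi(F)a$. Hence $\Lambda=\Psi(F_1)+\Psi(F_2)-\Psi(F)a$.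

The proper faces of $E_0$ are the faces of $\partial(F_1\cup F_2)$, that is, the faces of the $(n-2)$-faces of $F_1$ and $F_2$ other than $F$. They are all proper faces of $F_1$ and $F_2$ except $F$ itself, since a face of $F_i$ of dimension less than $n-2$ lies in at least two facets of $F_i$. The chains containing $F$ contribute $\Psi(F)b$ to $\Lambda$, so $\Psi(E_0)=\Lambda-\Psi(F)b$. Therefore
\[
2\Lambda-\sum_E\Psi(E)=\Lambda+\Psi(F)b-\Psi(F_1)-\Psi(F_2)=\Psi(F)(b-a),
\]
and \eqref{eq:Phi2} gives $\Phi_2=\Psi(F)$.
\end{proof}

\begin{proposition}\label{prop:reduction}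
Let $n=k+2$ and $m=n-2=k$.
\begin{enumerate}
\item[(i)] In the notation of Conjecture~\ref{conj}, for every homogeneous $H$ of degree $k$,
\begin{equation}\label{eq:key}
\langle H\mathbf d\,|\,\Psi((F_1\cup F_2)')-\Psi((G_1\cup G_2)')\rangle=\langle H|\Psi(F)\rangle-\langle H|\Psi(\Sigma_k)\rangle .
\end{equation}
\item[(ii)] For fixed $k$, Conjecture~\ref{conj} for these $n,m$ is equivalent to \eqref{eq:min}.
\item[(iii)] Statement \eqref{eq:min} holds for $k\le3$.
\end{enumerate}
\end{proposition}

\begin{proof}
Lemma~\ref{lem:codim2}, applied to $F$ and to a $k$-face of $\Sigma_n$, gives (i). The only admissible $v$ is $\mathbf d$, and every $k$-polytope is a $k$-face of its two-fold pyramid, which has dimension $k+2$. So (ii) follows from (i).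

For (iii), if $k\le1$ then $\Psi$ is the same for all $k$-polytopes. If $k=2$ and $H=\alpha\mathbf c^2+\beta\mathbf d$ is nonnegative on all $p$-gons, then \eqref{eq:k2} forces $\beta\ge0$, and the triangle is minimal. Let $k=3$ and $(x,y)=(f_0-4,f_2-4)$. By \eqref{eq:k3},
\[
\langle H|\Psi\rangle=\langle H|\Psi(\Sigma_3)\rangle+\gamma x+\beta y,
\]
where $\gamma,\beta$ are the coefficients of $\mathbf{dc},\mathbf{cd}$ in $H$. Gluing a tetrahedron onto a triangular facet, flatly enough, adds $(1,2)$ to $(x,y)$. So for every integer $N\ge0$ stacked polytopes realize $(x,y)=N(1,2)$, and their duals realize $N(2,1)$. If $H$ is nonnegative on all of them, then $\gamma+2\beta\ge0$ and $2\gamma+\beta\ge0$. For every $3$-polytope, $3f_2\le2f_1$ and Euler's formula give $f_2\le2f_0-4$, that is, $y\le2x$; dually $x\le2y$. Hence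
\[
(x,y)=\tfrac{2y-x}{3}\,(1,2)+\tfrac{2x-y}{3}\,(2,1)
\]
has nonnegative coefficients, and $\gamma x+\beta y\ge0$.
\end{proof}

\begin{remark}
The case $k=3$ also shows why a defect as in \eqref{eq:shape} must be sought in higher dimension. A linear combination of flag numbers that vanishes at $\Sigma_3$ has the form $\gamma x+\beta y$. If it is nonnegative on all $3$-polytopes and vanishes at one of them other than the simplex, then by the last display it vanishes on all the points $N(1,2)$ or on all the points $N(2,1)$, so $f_0$ is unbounded at defect zero.
\end{remark}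

By \eqref{eq:key}, Theorem~\ref{thm:B} follows from Theorem~\ref{thm:A}. From now on we deal with $k$-polytopes only.

\section{The polytopes $Q_j$}\label{sec:Q}

For $j\ge3$ let $Q_j$ be the $j$-polytope dual to $\Delta(2,j+1)$. We list its faces.

On a nonempty proper face of $\Delta(2,j+1)$ let $I$ be the set of coordinates that are constantly $0$ and $J$ the set of those that are constantly $1$; the face is $\{x_i=0\ (i\in I),\ x_p=1\ (p\in J)\}$, and $|J|\le2$.
\begin{itemize}
\item If $J=\emptyset$, the remaining $j+1-|I|$ coordinates lie in $[0,1]$, sum to $2$, and none is constant. So there are at least three of them: $1\le|I|\le j-2$, and the face is a $\Delta(2,j+1-|I|)$ of dimension $j-|I|$.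
\item If $J=\{p\}$, the remaining $j-|I|$ coordinates sum to $1$ and none is constant. So there are at least two of them: $|I|\le j-2$, and the face is a simplex of dimension $j-|I|-1$.
\item If $|J|=2$, the face is a vertex $e_p+e_q$.
\end{itemize}
Conversely, all these $I,J$ occur. In particular the facets are the $2j+2$ sets $x_i=0$ and $x_i=1$. Let $b_i$ and $a_i$ $(0\le i\le j)$ be the vertices of $Q_j$ dual to $x_i=0$ and to $x_i=1$. A $t$-face of $\Delta(2,j+1)$ is dual to a face of $Q_j$ of dimension $j-1-t$, so the nonempty proper faces of $Q_j$ have the vertex sets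
\begin{itemize}
\item $\{b_i:i\in I\}$, $1\le|I|\le j-2$, a simplex;
\item $\{a_p\}\cup\{b_i:i\in I\}$, $p\notin I$, $|I|\le j-2$, a simplex;
\item $F_{pq}=\{a_p,a_q\}\cup\{b_i:i\ne p,q\}$, $p\ne q$, the facets.
\end{itemize}
The proper faces of $F_{pq}$ are the sets of the first two kinds that it contains. So $F_{pq}$ is the bipyramid with apices $a_p,a_q$ over the $(j-2)$-simplex $\{b_i:i\ne p,q\}$.

For $j=3$ this is the cube, cut into a central tetrahedron $b_0b_1b_2b_3$ and four corner tetrahedra (Figure~\ref{fig:cube}). The picture to keep in mind for all $j$ is the same: a central simplex with a simplex glued on each of its facets, such that over each codimension-two face of the central simplex two of the new facets merge into one.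

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (b0) at (0,0);
\coordinate (a3) at (2.6,0);
\coordinate (b1) at (2.6,2.6);
\coordinate (a2) at (0,2.6);
\coordinate (a1) at (1,0.8);
\coordinate (b2) at (3.6,0.8);
\coordinate (a0) at (3.6,3.4);
\coordinate (b3) at (1,3.4);
\draw (b0)--(a3)--(b1)--(a2)--cycle;
\draw (a3)--(b2)--(a0)--(b1);
\draw (a0)--(b3)--(a2);
\draw[dotted] (a1)--(b0) (a1)--(b2) (a1)--(b3);
\draw[very thick] (b0)--(b1) (b1)--(b2) (b1)--(b3);
\draw[very thick,dashed] (b0)--(b2) (b0)--(b3) (b2)--(b3);
\node[below left] at (b0) {$b_0$};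
\node[below right] at (a3) {$a_3$};
\node[above] at (b1) {$b_1$};
\node[left] at (a2) {$a_2$};
\node[below right] at (a1) {$a_1$};
\node[right] at (b2) {$b_2$};
\node[above right] at (a0) {$a_0$};
\node[above left] at (b3) {$b_3$};
\end{tikzpicture}
\caption{The cube $Q_3$. The thick lines are the edges of the central tetrahedron $b_0b_1b_2b_3$; the four remaining tetrahedra have apices $a_0,\dots,a_3$, with $a_i$ opposite to $b_i$. Each square facet $F_{pq}$ is the union of two triangles that meet in a diagonal $b_rb_s$, where $\{p,q,r,s\}=\{0,1,2,3\}$.}
\label{fig:cube}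
\end{figure}

For a face $\omega$ of a polytope $M$ we write $M/\omega$ for the face figure, the polytope of dimension $\dim M-1-\dim\omega$ whose face lattice is the interval $[\omega,M]$; $M/\emptyset=M$. Its vertices are the faces of dimension $\dim\omega+1$ containing $\omega$. From the list we read off:
\begin{itemize}
\item[(Q1)] $Q_j/a_i\cong\Sigma_{j-1}$. For $j\ge4$, $Q_j/b_i\cong Q_{j-1}$ (dual to the facet $x_i=0$), with vertices the $a_l,b_l$, $l\ne i$, in their old roles.
\item[(Q2)] $a_i$ and $b_l$ are adjacent if and only if $i\ne l$; no two $a$'s are adjacent; for $j\ge4$ any two $b$'s are adjacent. So $a_i$ is the only $a$-vertex not adjacent to $b_i$.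
\item[(Q3)] For $j\ge4$ the two types of vertices are intrinsic: the figure of an $a$-vertex is a simplex and that of a $b$-vertex is not. (For $j=3$ the types can be interchanged by a symmetry of the cube.)
\item[(Q4)] All faces of dimension at most $j-2$ are simplices.
\end{itemize}

\section{Rigidity and the local defect}\label{sec:local}

\subsection{The number $g_2$}

For a $j$-polytope $L$, $j\ge3$, put
\[
g_2(L)=f_1+f_{02}-3f_2-jf_0+\tbinom{j+1}{2}.
\]
We recall some terms from rigidity. A framework is a finite graph with vertices placed at points $p_u\in\mathbb R^j$. Its rigidity matrix has one row for each edge $uv$, with entries $p_u-p_v$ in the $j$ columns of $u$, $p_v-p_u$ in the $j$ columns of $v$, and zeros elsewhere. A stress is a linear relation between the rows. If the points affinely span $\mathbb R^j$, the framework is infinitesimally rigid exactly if the rank is the number of vertices times $j$, minus $\binom{j+1}2$. We use the following theorem.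
\begin{itemize}
\item[(R)] (Whiteley \cite{Whiteley}; see Kalai \cite{Kalai}.) If $L$ is a $j$-polytope, $j\ge3$, and each $2$-face is triangulated by diagonals, then the resulting framework on the vertices of $L$ is infinitesimally rigid in $\mathbb R^j$.
\end{itemize}

\begin{lemma}\label{lem:g2}
Let $L$ be a $j$-polytope, $j\ge3$. Then $g_2(L)\ge0$, and for each set $Z$ of vertices the number $e(Z)$ of edges of $L$ with both ends in $Z$ satisfies
\[
e(Z)\le j|Z|+g_2(L).
\]
\end{lemma}

\begin{proof}
Triangulating a $2$-face with $p$ vertices takes $p-3$ diagonals. A diagonal is not an edge of $L$, and diagonals of different $2$-faces are distinct, since two $2$-faces share at most an edge. So the framework in (R) has $f_1+f_{02}-3f_2$ edges, and its rank is $jf_0-\binom{j+1}2$. Hence its space of stresses has dimension exactly $g_2(L)$, which is therefore nonnegative. The edges of $L$ inside $Z$ form a subframework on $|Z|$ vertices, of rank at most $j|Z|$. It has at least $e(Z)-j|Z|$ independent stresses, and these extend by zero to the whole framework.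
\end{proof}

So in a $j$-polytope with small $g_2$ every set of vertices spans at most $j$ edges per vertex, up to a small error. This is how $g_2$ enters the counting of Section~\ref{sec:stability}. In Section~\ref{sec:zeros} it enters through the following theorem. A \emph{stacked} $(D-1)$-sphere is a simplicial complex obtained from the boundary of a $D$-simplex by repeatedly \emph{stacking}: a facet $U$ is replaced by the cone $v*\partial U$ with a new vertex $v$.
\begin{itemize}
\item[(K)] (Kalai \cite{Kalai}.) If a closed connected triangulated manifold of dimension $D-1\ge3$ satisfies $f_1=Df_0-\binom{D+1}2$, then it is a stacked sphere.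
\end{itemize}

\subsection{The local defect}

For an $e$-polytope $L$, $e\ge5$, put
\begin{gather*}
\alpha(L)=\sum_{\dim G=e-2}\bigl(f_0(G)-e+1\bigr),\qquad
\beta(L)=\sum_{F\text{ facet}}g_2(F),\\
\theta(L)=\sum_{\dim\tau=e-3}\bigl(f_0(L/\tau)-3\bigr),\qquad
\delta(L)=\alpha(L)+\beta(L)+\theta(L)+g_2(L).
\end{gather*}
The definitions of $\alpha$ and $\theta$ make sense for every $e\ge3$. All terms are nonnegative integers: an $(e-2)$-polytope has at least $e-1$ vertices, with equality only for the simplex, and $L/\tau$ is a polygon. If $\delta(L)=0$, then $\alpha$ forces the faces of codimension two to be simplices, and $\beta$ and $g_2$ force the facets of $L$, and then a triangulation of the boundary of $L$, to be stacked. The summand $\theta$ is the one that limits the number of vertices, since stacking again and again makes the polygons $L/\tau$ large.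

\begin{lemma}\label{lem:vanish}
\begin{enumerate}
\item[(i)] $\alpha(Q_j)=\theta(Q_j)=0$ for $j\ge3$, and $g_2(Q_j)=0$ for $j\ge4$.
\item[(ii)] $\delta(Q_j)=0$ for $j\ge5$.
\item[(iii)] $\alpha$, $\theta$, $g_2$ and $\delta$ vanish on simplices wherever they are defined.
\end{enumerate}
\end{lemma}

\begin{proof}
By (Q4), $\alpha(Q_j)=0$. For $\theta$ we count facets containing a $(j-3)$-face $\tau$; their number equals the number of sides, hence of vertices, of the polygon $Q_j/\tau$. If $\tau=\{b_i:i\ne p,q,r\}$, they are $F_{pq},F_{pr},F_{qr}$. If $\tau=\{a_p\}\cup\{b_i:i\ne p,q,r,s\}$, they are $F_{pq},F_{pr},F_{ps}$. So $\theta(Q_j)=0$.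

For $j\ge4$ the $2$-faces of $Q_j$ are triangles, so $f_{02}=3f_2$, and (Q2) gives $f_1=\binom{j+1}2+j(j+1)=\frac32j(j+1)$. Hence $g_2(Q_j)=\bigl(\frac32-2+\frac12\bigr)j(j+1)=0$.

Let $j\ge5$ and $D=j-1$. The bipyramid $F_{pq}$ is a simplicial $D$-polytope with $D+2$ vertices, of which only $a_p,a_q$ are not adjacent. So $f_1=\binom{D+2}2-1=\frac{D^2+3D}2=D(D+2)-\binom{D+1}2$, that is, $g_2(F_{pq})=0$. Thus $\beta(Q_j)=0$, and (ii) follows.

For a $j$-simplex, $g_2=\binom{j+1}2-j(j+1)+\binom{j+1}2=0$; faces and face figures of simplices are simplices, so (iii) follows.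
\end{proof}

\section{The polytopes of local defect zero}\label{sec:zeros}

\begin{theorem}\label{thm:zeros}
If $e\ge5$ and $L$ is an $e$-polytope with $\delta(L)=0$, then $L\cong\Sigma_e$ or $L\cong Q_e$.
\end{theorem}

The plan is as follows. Filling each facet of $L$ with a stacked ball turns $\partial L$ into a triangulated sphere $S$, which is again stacked, hence the boundary of a stacked ball $\mathcal B$. Each $(e-2)$-simplex $\rho$ of $S$ then carries two pieces of information: whether it was created by the filling ($r_\rho=1$) or was already a face of $L$ ($r_\rho=0$), and the number $n_\rho$ of interior $(e-1)$-simplices of $\mathcal B$ that contain it. The equation $\theta(L)=0$ will force $r_\rho=\frac12n_\rho$, and a tree of simplices in which every $n_\rho$ is $0$ or $2$ is a single simplex or a star.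

\begin{example}
The cube of Figure~\ref{fig:cube} illustrates this, although its dimension is too small for the theorem. Here $S$ has twelve triangles, $\mathcal B$ consists of five tetrahedra, and its interior triangles are the four facets of the central one. Each diagonal $b_rb_s$ lies in two of these and was created by the filling: $r=1$, $n=2$. Each edge of the cube lies in none and is a face: $r=n=0$. By contrast, let $\mathcal B$ consist of two tetrahedra sharing a triangle. Each edge of that triangle has $n=1$, and $r=\frac12$ is impossible. This parity obstruction excludes every tree except the single simplex and the star.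
\end{example}

\subsection{Stacked balls}

Let $S$ be a stacked $(D-1)$-sphere, with a fixed sequence of stackings. Start from the $D$-simplex and, whenever $v$ is stacked over $U$, add the $D$-simplex $U\cup v$. The new simplex meets the old complex exactly in $U$ and its faces, and $U$ is a facet of the boundary. As the union of two PL $D$-balls along a PL $(D-1)$-ball in their boundaries is a PL $D$-ball, we obtain a PL $D$-ball with boundary $S$, a \emph{stacked ball}. We call its $D$-simplices \emph{nodes}. When $U$ is covered it becomes interior, but all its proper faces stay in the boundary, as they lie in $v*\partial U$. So the interior faces are the nodes and the sets $U$, and all faces of dimension at most $D-2$ lie in $S$. The dual graph, in which two nodes are joined if they share an interior $(D-1)$-face $U$, is a tree, because each new node is joined only to the unique earlier node containing $U$. With $N_0$ nodes the ball has $D+N_0$ vertices.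

\subsection{The filled sphere}

Let $\delta(L)=0$. As $\alpha(L)=0$, all faces of $L$ of dimension at most $e-2$ are simplices, and the facets are simplicial. In particular $2$-faces are triangles. As $\beta(L)=0$, each facet $F$ has $g_2(F)=0$, that is, $f_1(F)=(e-1)f_0(F)-\binom e2$. By (K) with $D=e-1\ge4$ --- this is one place where $e\ge5$ is needed --- $\partial F$ is a stacked sphere. Let $T_F$ be a stacked $(e-1)$-ball with boundary $\partial F$. Its interior faces have dimension $e-1$ or $e-2$, hence at least $3$. Let $S$ be the union of all the $T_F$, as abstract simplicial complexes on the vertex set of $L$.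

If $F\ne F'$ and $\eta\in T_F\cap T_{F'}$, then $\eta$ is a set of vertices of $F\cap F'$, which is a simplex, so $\eta$ is a face of $F\cap F'$. Hence $T_F\cap T_{F'}$ is exactly the simplex $F\cap F'$ with its faces, and $S$ arises from $\partial L$ by replacing each facet $F$, a PL ball, by the PL ball $T_F$ with the same boundary. A PL homeomorphism between the boundaries of two PL balls extends to the balls. Extending the identity of each $\partial F$ we see that $S$ is PL homeomorphic to $\partial L$, so $S$ is a PL $(e-1)$-sphere.

The complexes $S$ and $\partial L$ have the same faces of dimension at most $2$. Since the $2$-faces of $L$ are triangles, $g_2(L)=0$ says $f_1(S)=ef_0(S)-\binom{e+1}2$. By (K), now with $D=e$, $S$ is a stacked $(e-1)$-sphere. Fix a stacking sequence, and let $\mathcal B$ be the resulting stacked $e$-ball with boundary $S$. If $\mathcal B$ has only one node, then $f_0(L)=e+1$ and $L\cong\Sigma_e$. \emph{From now on assume that $\mathcal B$ has at least two nodes.}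

\subsection{A linear system}

\emph{Ridges} $\rho$ are the $(e-2)$-faces of $S$, which are also those of $\mathcal B$. The letter $\tau$ stands for $(e-3)$-faces of $S$; they are all faces of $L$. The letter $\varphi$ stands for interior $(e-1)$-faces of $\mathcal B$. Put
\[
r_\rho=\begin{cases}1&\text{if $\rho$ is interior to some $T_F$},\\0&\text{if $\rho$ is a face of $L$},\end{cases}
\qquad n_\rho=\#\{\varphi\supset\rho\},\qquad \ell(\tau)=\#\{\rho\supset\tau\}.
\]

Since $\theta(L)=0$, the polygon $L/\tau$ is a triangle: exactly three $(e-2)$-faces of $L$ contain $\tau$. Therefore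
\begin{equation}\label{eq:r}
\sum_{\rho\supset\tau}r_\rho=\ell(\tau)-3 .
\end{equation}
Next we show $\#\{\varphi\supset\tau\}=\ell(\tau)-3$ by induction along the stacking. For the boundary of one simplex, with $e+1$ vertices, $\ell(\tau)=3$ and there is no $\varphi$. Let $v$ be stacked over $U$, $|U|=e$.
\begin{itemize}
\item A new $\tau$ is $v$ together with $U$ minus three elements. It lies in three ridges, each being $v$ together with $U$ minus two of these elements, and in no $\varphi$.
\item If $\tau\subset U$, exactly one new ridge contains $\tau$, namely $\tau\cup v$, and one new $\varphi$ contains $\tau$, namely $U$. Both sides increase by $1$.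
\item For all other $\tau$ nothing changes.
\end{itemize}
If $\tau\subset\varphi$, exactly two ridges lie between them, so
\begin{equation}\label{eq:n}
\sum_{\rho\supset\tau}n_\rho=2\bigl(\ell(\tau)-3\bigr).
\end{equation}
By \eqref{eq:r} and \eqref{eq:n}, $c_\rho=r_\rho-\frac12n_\rho$ satisfies $\sum_{\rho\supset\tau}c_\rho=0$ for every $\tau$. This system has only the zero solution, for the following reason.

\begin{lemma}\label{lem:pairs}
If $|E|\ge5$ and $c$ is a real function on the pairs of elements of $E$ with $c_{ij}+c_{jk}+c_{ik}=0$ for all triples, then $c=0$.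
\end{lemma}

\begin{proof}
The sum of the equations for $ijk$ and $ijl$ minus the sum of those for $ikl$ and $jkl$ is $2(c_{ij}-c_{kl})=0$, so disjoint pairs have equal values. Two pairs $ij,ik$ are both disjoint from some pair $lm$, as $|E|\ge5$. So $c$ is constant, and $3c=0$.
\end{proof}

For $|E|=4$ the lemma fails: each triple contains one pair from each of the three perfect matchings, so any three values with sum $0$ on the matchings give a solution.

\begin{lemma}\label{lem:c0}
Let $e\ge5$. If $c$ is a real function on the ridges of a stacked $(e-1)$-sphere such that $\sum_{\rho\supset\tau}c_\rho=0$ for every $(e-3)$-face $\tau$, then $c=0$.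
\end{lemma}

\begin{proof}
For the boundary of an $e$-simplex $\sigma$, ridges are $\sigma\setminus\{i,j\}$ and $(e-3)$-faces are $\sigma\setminus\{i,j,k\}$, so Lemma~\ref{lem:pairs} applies with $E=\sigma$, $|E|=e+1$. Otherwise let $v$ be the last stacked vertex, stacked over $U$, $|U|=e\ge5$. The ridges containing $v$ are $v\cup(U\setminus\{i,j\})$, the $(e-3)$-faces containing $v$ are $v\cup(U\setminus\{i,j,k\})$, and the equations of the latter involve ridges containing $v$ only. By Lemma~\ref{lem:pairs} with $E=U$, $c_\rho=0$ for all $\rho\ni v$. The remaining ridges are the ridges of the sphere before $v$ was stacked. For $\tau\not\ni v$, after deletion of the vanishing term of $\tau\cup v$ if $\tau\subset U$, the equation is that of the earlier sphere. Now induct.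
\end{proof}

Hence $r_\rho=\frac12n_\rho$, and $n_\rho\in\{0,2\}$ for every ridge $\rho$.

\subsection{The dual tree is a star}

\emph{The nodes containing a ridge $\rho$, joined through the $\varphi\supset\rho$, form a path with $n_\rho+1$ nodes.} Indeed, this graph is connected: if a node $U\cup v$ containing $\rho$ was added later than the first such node, then $v\notin\rho$, so $\rho\subset U$ and the node is joined through $U$ to an earlier node containing $\rho$. It is a subgraph of a tree. Its degrees are at most $2$, since a node has just two facets containing $\rho$. Its edges are the $n_\rho$ faces $\varphi\supset\rho$.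

Let $\sigma$ be a leaf of the dual tree, $\sigma'$ its neighbor, and $\sigma\cap\sigma'=\sigma'\setminus x$. For each $y\in\sigma'\setminus x$ the ridge $\rho=\sigma'\setminus\{x,y\}$ lies in the interior face $\sigma'\setminus x$, so $n_\rho\ge1$ and hence $n_\rho=2$. The leaf $\sigma$ is an end of the three-node path of $\rho$, so $\sigma'$ is the middle, and both facets of $\sigma'$ containing $\rho$, namely $\sigma'\setminus x$ and $\sigma'\setminus y$, are interior. Thus all facets $\varphi_x=\sigma'\setminus x$ of $\sigma'$ are interior. Let $\sigma_x=\varphi_x\cup a_x$ be the neighbor of $\sigma'$ through $\varphi_x$.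

For $x\ne y$ the path of $\rho=\sigma'\setminus\{x,y\}$ contains $\sigma_x,\sigma',\sigma_y$, so it consists of exactly these nodes. Therefore the second facet of $\sigma_x$ containing $\rho$, which is $\rho\cup a_x=\sigma_x\setminus y$, is not interior. As $y$ was arbitrary, $\sigma_x$ is a leaf. So $\mathcal B$ is a star with center $\sigma'$ and $e+1$ leaves. It has $e+2$ nodes and $2e+2$ vertices, so the $a_x$ are distinct and not in $\sigma'$.

Write $\sigma'=\{b_0,\dots,b_e\}$ and $a_i=a_{b_i}$. The facets of $S$ are $a_i\cup(\sigma'\setminus\{b_i,b_j\})$, $i\ne j$. The interior faces $\varphi$ are the facets of $\sigma'$, so $n_\rho=2$, equivalently $r_\rho=1$, exactly for $\rho=\sigma'\setminus\{b_i,b_j\}$. This ridge lies in exactly the two facets $a_i\cup\rho$ and $a_j\cup\rho$ of $S$, and each facet of $S$ contains exactly one such ridge. Now the facets of $L$ correspond to the classes of facets of $S$ that are connected through ridges with $r_\rho=1$: the nodes of one $T_F$ are connected through interior $(e-2)$-faces of $T_F$, while nodes of different $T_F$ can only share ridges that are faces of $L$. So the facets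 of $L$ have the vertex sets
\[
\{a_i,a_j\}\cup\{b_l:l\ne i,j\}.
\]
These are the vertex sets of the facets of $Q_e$. Since vertex--facet incidences determine the face lattice, $L\cong Q_e$. This proves Theorem~\ref{thm:zeros}.\qed

\section{Few vertices at small defect}\label{sec:stability}

\subsection{The defect}

Let $d\ge6$. For a $d$-polytope $M$ put
\[
\mathcal D(M)=\sum_{v\text{ vertex}}\delta(M/v)+\alpha(M)+\theta(M)+\sum_{-1\le\dim\omega\le d-5}g_2(M/\omega).
\]
Here $M/v$ has dimension $d-1\ge5$, and the figures $M/\omega$ in the last sum, which include $M/\emptyset=M$, have dimension at least $4$. So $\mathcal D(M)$ is a nonnegative integer. Moreover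
\begin{equation}\label{eq:Dzero}
\mathcal D(\Sigma_d)=\mathcal D(Q_d)=0,
\end{equation}
by Lemma~\ref{lem:vanish}: by (Q1), the vertex figures of $Q_d$ are $Q_{d-1}$ or $\Sigma_{d-1}$, and, taking vertex figures repeatedly, all its face figures of dimension at least $4$ are simplices or $Q_j$'s with $j\ge4$.

\begin{theorem}\label{thm:stab}
For every $d\ge6$ there is a constant $C_1=C_1(d)$ such that $f_0(M)\le2d+2+C_1\mathcal D(M)$ for all $d$-polytopes $M$.
\end{theorem}

\emph{Throughout the proof we assume $f_0(M)>2d+2$}, since otherwise there is nothing to show. We write $O(\mathcal D)$ for a quantity bounded by a constant depending only on $d$ times $\mathcal D(M)$, and we use Balinski's theorem: the graph of a $d$-polytope stays connected after the removal of fewer than $d$ vertices.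

\subsection{Good and bad vertices}\label{ssec:good}

A vertex $v$ is \emph{bad} if $\delta(M/v)\ge1$ or if $v$ belongs to a $(d-2)$-face that is not a simplex; otherwise it is \emph{good}. Let $X$ be the set of bad vertices. A $(d-2)$-face $G$ that is not a simplex has $f_0(G)=d-1+t$ with $t\ge1$, and $d-1+t\le dt$. Summing over all such $G$, we get
\begin{equation}\label{eq:X}
|X|\le\sum_v\delta(M/v)+d\,\alpha(M)\le d\,\mathcal D(M).
\end{equation}
Let $v$ be good. Theorem~\ref{thm:zeros} with $e=d-1\ge5$ shows that $v$ has
\[
\text{\emph{type} }\Sigma:\ M/v\cong\Sigma_{d-1},\qquad\text{or}\qquad \text{\emph{type} }Q:\ M/v\cong Q_{d-1}.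
\]
Types are defined for good vertices only. All faces of dimension at most $d-2$ containing $v$ are simplices. Identifying the vertices of $M/v$ with the neighbors of $v$, we see that these faces are the sets $v\cup Y$, where $Y$ runs through the faces of $M/v$ of dimension at most $d-3$, including $\emptyset$. Let $\Gamma(v)$ be the set of neighbors of $v$, and $M/vw$ the figure of the edge $vw$.

If $u$ has type $\Sigma$, then $|\Gamma(u)|=d$, and
\begin{equation}\label{eq:typeS}
u\cup Y\text{ is a face for every }Y\subset\Gamma(u)\text{ with }|Y|\le d-2 .
\end{equation}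
If $v$ has type $Q$, then $\Gamma(v)$ is the disjoint union of the set $B(v)$ of its $b$-type and the set $A(v)$ of its $a$-type neighbors, $d$ of each. That is, $M/vw\cong Q_{d-2}$ for $w\in B(v)$ and $M/vw\cong\Sigma_{d-2}$ for $w\in A(v)$. By Section~\ref{sec:Q}, with $j=d-1$, the $(d-2)$-faces at $v$ are the sets
\begin{equation}\label{eq:typeQ}
\{v,a_p\}\cup\{b_i:i\in I\},\qquad p\notin I,\ |I|=d-3,
\end{equation}
where $a_i,b_i$ are the elements of $A(v),B(v)$, indexed so that $a_i$ and $b_i$ are not adjacent in $M/v$.

\subsection{The structure around good vertices}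

\begin{lemma}\label{lem:SS}
Two good vertices of type $\Sigma$ are never adjacent.
\end{lemma}

\begin{proof}
Let $u,v$ be adjacent and of type $\Sigma$. For $x\in\Gamma(v)\setminus u$ the set $\{v,u,x\}$ is a face by \eqref{eq:typeS}, so $x$ is adjacent to $u$. Hence $\Gamma(u)\supseteq\{v\}\cup(\Gamma(v)\setminus u)$, with equality since both sides have $d$ elements. So the $d-1$ vertices of $\Gamma(v)\setminus u$ separate $\{u,v\}$ from the other vertices, which exist as $f_0(M)>d+1$. This contradicts Balinski's theorem.
\end{proof}

\begin{lemma}\label{lem:QB}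
Let $v$ be good of type $Q$, and let $w\in B(v)$ be good. Then $w$ has type $Q$, $v\in B(w)$, and $\{v\}\cup B(v)=\{w\}\cup B(w)$.
\end{lemma}

\begin{proof}
The vertex figure $(M/w)/v=M/vw\cong Q_{d-2}$ is not a simplex, so $M/w$ is not a simplex, $w$ has type $Q$, and $v\in B(w)$. The $2$-faces containing $vw$ are triangles; identify the vertices of $M/vw$ with their third vertices. As $d-2\ge4$, types in $M/vw\cong Q_{d-2}$ are intrinsic by (Q3). By (Q1), applied to the $b$-vertex $w$ of $M/v$, the $b$-type vertices of $M/vw$ are those of $B(v)\setminus w$. By (Q1), applied to the $b$-vertex $v$ of $M/w$, they are those of $B(w)\setminus v$. So these two sets are equal.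
\end{proof}

For a good $v$ of type $Q$ put $W_v=\{v\}\cup B(v)$, a set of $d+1$ vertices. By Lemma~\ref{lem:QB} every good $w\in W_v$ has type $Q$ and $W_w=W_v$. So the vertices of type $Q$ are partitioned into classes: the class belonging to $W=\{w_0,\dots,w_d\}$ is the set of good vertices of $W$. Let $s(W)\ge1$ be its size.

Fix such a $W$. For a good $w_k$ and $i\ne k$ let $a_i$ be the element of $A(w_k)$ not adjacent to $w_i$ in $M/w_k$. This does not depend on $k$: if $w_k,w_l$ are both good and $i\ne k,l$, then by (Q1) and (Q2) both choices give the unique $a$-type vertex of $M/w_kw_l\cong Q_{d-2}$ not adjacent to $w_i$ there. (Again $d-2\ge4$ is used.) So $a_i$ is defined for all $i$ if $s(W)\ge2$, and for all $i\ne k$ if $w_k$ is the only good vertex of $W$. We collect the facts used below.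
\begin{itemize}
\item[(W1)] If $w_k$ is good, then $A(w_k)=\{a_i:i\ne k\}$, with these $d$ elements distinct, and $\Gamma(w_k)=(W\setminus w_k)\cup A(w_k)$. Hence no $a_i$ lies in $W$.
\item[(W2)] If $s(W)\ge3$, then $a_0,\dots,a_d$ are distinct, since any two of them lie in a common $A(w_k)$.
\item[(W3)] If $w_k$ is good and $i,k,l$ are distinct, then $\{w_k,a_i,w_l\}$ is a face, because $a_i$ and $w_l$ are adjacent in $M/w_k$.
\item[(W4)] If $a_i$ is good of type $\Sigma$, then $\Gamma(a_i)=W\setminus w_i$. Indeed, $a_i\in A(w_k)$ for some good $w_k$, so the inclusion $\supseteq$ follows from (W3), and both sides have $d$ elements.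
\end{itemize}

\begin{lemma}\label{lem:QQ}
Let $w_k$ and $a_i\in A(w_k)$ both be good of type $Q$. Then $w_k\in A(a_i)$, and all $w_l$ with $l\ne i,k$ are bad.
\end{lemma}

\begin{proof}
Since $M/w_ka_i\cong\Sigma_{d-2}$, we have $w_k\in A(a_i)$. Suppose $w_l$ is good, $l\ne i,k$. Then $a_i\in A(w_l)$ too, and in the same way $w_l\in A(a_i)$. By (W3) $\{w_k,w_l,a_i\}$ is a face, so $w_k,w_l$ are adjacent $a$-type vertices of $M/a_i\cong Q_{d-1}$, contradicting (Q2).
\end{proof}

\begin{corollary}\label{cor:S}
If at least two vertices $w_l$ with $l\ne i$ are good, and $a_i$ is good, then $a_i$ has type $\Sigma$. In particular this holds for all good $a_i$ if $s(W)\ge3$, and for all good $a_i$ with $i\ge2$ if the good vertices of $W$ are $w_0$ and $w_1$.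
\end{corollary}

\subsection{The exact case}\label{ssec:exact}

Suppose that $\mathcal D(M)=0$. Then all vertices are good. Not all of them have type $\Sigma$, by Lemma~\ref{lem:SS}, since $M$ has an edge. Let $v$ have type $Q$, and let $W=W_v$. All $d+1$ vertices of $W$ are good, so by Corollary~\ref{cor:S} all $a_i$ have type $\Sigma$. By (W1) and (W4) no edge leaves the set $W\cup\{a_0,\dots,a_d\}$. As the graph of $M$ is connected, this set contains all vertices, and $f_0(M)=2d+2$, against our assumption. So $\mathcal D(M)=0$ implies $f_0(M)\le2d+2$.

When $\mathcal D(M)>0$, two things can stop this argument: some $w_i$ or some $a_i$ may be bad. There are only $O(\mathcal D)$ bad vertices, but one of them might serve many classes at once. To exclude this we use that $M$ has few edges. A class of size $s$ for which more than $sd$ edges lie inside the class or join it to $X$ uses up part of the surplus $d|X|+g_2(M)$ that Lemma~\ref{lem:g2} allows, so there are only $O(\mathcal D)$ such classes. In most of the remaining cases we find simplices whose vertices are all bad except for one, and their number is bounded by the same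 lemma applied to face figures. This bound comes next.

\subsection{Anchored vertices}

Call a good vertex $u$ \emph{anchored} if there is a $(d-2)$-face containing $u$ whose other vertices are all bad. Let $\nu$ be the number of anchored vertices.

\begin{lemma}\label{lem:anchored}
$\nu=O(\mathcal D)$.
\end{lemma}

\begin{proof}
For $-1\le i\le d-3$ let $\mathcal Z_i$ be the set of $i$-faces of $M$ that are simplices with all vertices in $X$, with $\mathcal Z_{-1}=\{\emptyset\}$, and let $z_i=|\mathcal Z_i|$. Let $-1\le i\le d-5$. Each member of $\mathcal Z_{i+2}$ contains some $\omega\in\mathcal Z_i$, and it is then an edge of $M/\omega$ whose two end vertices are elements of $\mathcal Z_{i+1}$. For each $\omega\in\mathcal Z_i$ apply Lemma~\ref{lem:g2} to the polytope $M/\omega$, of dimension $d-1-i\ge4$, and to the set of elements of $\mathcal Z_{i+1}$ containing $\omega$. Summing over $\omega$, and noting that each element of $\mathcal Z_{i+1}$ contains $i+2$ elements of $\mathcal Z_i$, we get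
\[
z_{i+2}\le(d-1-i)(i+2)\,z_{i+1}+\sum_{\dim\omega=i}g_2(M/\omega).
\]
The last sum is at most $\mathcal D(M)$, and $z_0=|X|\le d\,\mathcal D(M)$ by \eqref{eq:X}. Hence $z_1,\dots,z_{d-3}$ are all $O(\mathcal D)$.

If $u$ is anchored through the $(d-2)$-face $G$, then $G$ is a simplex, as $u$ is good, and $\tau=G\setminus u\in\mathcal Z_{d-3}$. Here $G$ is a vertex of the polygon $M/\tau$, and $u$ is determined by $G$ and $\tau$. So
\[
\nu\le\sum_{\tau\in\mathcal Z_{d-3}}f_0(M/\tau)\le3z_{d-3}+\theta(M)=O(\mathcal D).\qedhere
\]
\end{proof}

\subsection{Counting the vertices of type $Q$}\label{ssec:countQ}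

Let $n_Q$ be the number of vertices of type $Q$. We show $n_Q=O(\mathcal D)$. For a class $\mathcal C$ let $E(\mathcal C)$ be the number of edges of $M$ with at least one end in $\mathcal C$ and both ends in $\mathcal C\cup X$. Classes are disjoint from each other and from $X$, so an edge is counted in $E(\mathcal C)$ for at most one $\mathcal C$. This gives a general bound:
\begin{equation}\label{eq:surplus}
\text{the number of classes with }E(\mathcal C)\ge d|\mathcal C|+1\text{ is at most }d|X|+g_2(M)=O(\mathcal D).
\end{equation}
Indeed, if $Z$ is the union of $X$ and all these classes, Lemma~\ref{lem:g2} gives $\sum_{\mathcal C}(d|\mathcal C|+1)\le e(Z)\le d|X|+d\sum_{\mathcal C}|\mathcal C|+g_2(M)$.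

In what follows $\mathcal C$ is a class, $W=\{w_0,\dots,w_d\}$ is the set to which it belongs, and the $a_i$ are defined from $W$ as above.

\medskip\noindent\textbf{(a) Classes of size $s\ge3$.} Let $V_0=W\cup\{a_0,\dots,a_d\}$, a set of $2d+2$ vertices by (W1) and (W2). Let $t$ be the number of bad $a_i$. By Corollary~\ref{cor:S} the good $a_i$ have type $\Sigma$, so by (W1) and (W4) all neighbors of good vertices of $V_0$ lie in $V_0$. As $f_0(M)>2d+2$, there are vertices outside $V_0$, and the bad vertices of $V_0$ separate the class from them. By Balinski's theorem there are at least $d$ such bad vertices: $(d+1-s)+t\ge d$, that is, $t\ge s-1$.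

Every good $w_k$ is adjacent to all of $W\setminus w_k$ and to all $a_i$ with $i\ne k$. So
\begin{align*}
E(\mathcal C)&\ge\tbinom s2+s(d+1-s)+\sum_{a_i\text{ bad}}\#\{k\ne i:w_k\text{ good}\}\\
&\ge sd-\tbinom s2+st-\min(s,t),
\end{align*}
because at most $\min(s,t)$ of the bad $a_i$ have $w_i$ good. If $t=s-1$, the last expression exceeds $sd$ by $(s-1)^2-\binom s2=\frac{(s-1)(s-2)}2\ge1$. If $t\ge s$, it exceeds $sd$ by at least $s^2-s-\binom s2=\binom s2\ge3$. By \eqref{eq:surplus} there are $O(\mathcal D)$ classes of this kind.

\medskip\noindent\textbf{(b) Classes of size $2$.} Let $w_0,w_1$ be the good vertices.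

(i) \emph{Some $a_i$, $i\ge2$, is bad.} The edge $w_0w_1$, the $2(d-1)$ edges from $w_0,w_1$ to the bad $w_l$, and the two edges from $w_0,w_1$ to $a_i$ show $E(\mathcal C)\ge2d+1$. By \eqref{eq:surplus} there are $O(\mathcal D)$ such classes.

(ii) \emph{All $a_i$, $i\ge2$, are good.} By Corollary~\ref{cor:S} and (W4), $a_2$ has type $\Sigma$ and $\Gamma(a_2)=W\setminus w_2$. By \eqref{eq:typeS}, $a_2$ together with the $d-2$ bad vertices $W\setminus\{w_0,w_1,w_2\}$ is a $(d-2)$-face, so $a_2$ is anchored. It has $d$ neighbors, and $w_0$, which determines the class, is one of them. So there are at most $d\nu=O(\mathcal D)$ such classes.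

\medskip\noindent\textbf{(c) Classes of size $1$.} Let $V_1$ be the set of vertices whose class has size $1$. For $v=w_0\in V_1$ the $d$ neighbors $w_1,\dots,w_d$ are bad, and $A(v)=\{a_1,\dots,a_d\}$.

(i) \emph{Some $a_i$ is bad.} By \eqref{eq:typeQ}, $v$, $a_i$ and $d-3$ of the vertices $w_l$, $l\ne0,i$, form a $(d-2)$-face, so $v$ is anchored. There are at most $\nu$ such $v$.

(ii) \emph{Some $a_i$ is good of type $\Sigma$.} By (W4), $\Gamma(a_i)=W\setminus w_i$ contains $v$ and $d-1$ bad vertices. By \eqref{eq:typeS}, $a_i$ together with $d-2$ of the latter is a $(d-2)$-face, so $a_i$ is anchored. As $v$ is one of its $d$ neighbors, there are at most $d\nu$ such $v$.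

(iii) \emph{All $a_i$ are good of type $Q$.} By Lemma~\ref{lem:QQ}, $v\in A(a_i)$. So $v$ is one of the vertices ``$a_j$'' attached to the class of $a_i$. As $v$ is good but not of type $\Sigma$, Corollary~\ref{cor:S}, applied to the class of $a_i$, shows that this class has size at most $2$. If some $a_i$ lies in a class of size $2$, then by (b) there are $O(\mathcal D)$ possibilities for this $a_i$. Each has $2d$ neighbors, so there are $O(\mathcal D)$ such $v$. Otherwise all $a_i$ lie in $V_1$, and $v$ is an end of an edge inside $V_1$. Each vertex of $V_1$ has at least $d$ neighbors in $X$, so Lemma~\ref{lem:g2} with $Z=X\cup V_1$ gives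
\[
d|V_1|+e(V_1)\le d\bigl(|X|+|V_1|\bigr)+g_2(M),
\]
that is, $e(V_1)\le d|X|+g_2(M)$. There are at most $2e(V_1)=O(\mathcal D)$ such $v$.

\medskip
Classes have at most $d+1$ elements, so (a), (b) and (c) together give $n_Q=O(\mathcal D)$.

\subsection{End of the proof of Theorem~\ref{thm:stab}}

A vertex of type $\Sigma$ with at least $d-2$ bad neighbors is anchored, by \eqref{eq:typeS}. Any other vertex of type $\Sigma$ has a good neighbor, which is of type $Q$ by Lemma~\ref{lem:SS}. As a vertex of type $Q$ has $2d$ neighbors, there are at most $\nu+2d\,n_Q=O(\mathcal D)$ vertices of type $\Sigma$. Together with $|X|=O(\mathcal D)$ and $n_Q=O(\mathcal D)$ this gives $f_0(M)=O(\mathcal D)$ whenever $f_0(M)>2d+2$.\qed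

\begin{remark}
The hypothesis $d\ge6$ was used in two ways: for $d-1\ge5$ in the application of Theorem~\ref{thm:zeros} to vertex figures, and for $d-2\ge4$, so that the two types of vertices of the edge figures $M/vw\cong Q_{d-2}$ can be told apart.
\end{remark}

\section{The inequality}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $k\ge6$ and $d=k$. We first check that $\mathcal D(M)$ is a fixed linear combination of flag numbers of $M$. For faces $\omega\subset\omega'$ of $M$ of dimensions $i<l$, summing $f_S$ of the interval $[\omega,\omega']$ over all such pairs gives the flag number of $M$ with index set $\{i\}\cup(S+i+1)\cup\{l\}$. Here $i$ is omitted if $\omega=\emptyset$ (so that $i=-1$), and $l$ is omitted if $\omega'=M$. Thus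
\begin{align*}
\alpha(M)&=f_{0,d-2}-(d-1)f_{d-2},\qquad \theta(M)=f_{d-3,d-2}-3f_{d-3},\\
\sum_{\dim\omega=i}g_2(M/\omega)&=f_{i,i+2}+f_{i,i+1,i+3}-3f_{i,i+3}-(d-1-i)f_{i,i+1}+\tbinom{d-i}2f_i,
\end{align*}
where for $i=-1$ the index $i$ is omitted. The facets, $(d-3)$-faces and $(d-4)$-faces of $M/v$ are the facets, $(d-2)$-faces and $(d-3)$-faces of $M$ containing $v$, so
\begin{align*}
\sum_v\alpha(M/v)&=f_{0,1,d-2}-(d-2)f_{0,d-2},\qquad \sum_v\theta(M/v)=f_{0,d-3,d-2}-3f_{0,d-3},\\
\sum_v\beta(M/v)&=f_{0,2,d-1}+f_{0,1,3,d-1}-3f_{0,3,d-1}-(d-2)f_{0,1,d-1}+\tbinom{d-1}2f_{0,d-1},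
\end{align*}
while $\sum_vg_2(M/v)$ is the case $i=0$ above.

By \eqref{eq:fh}, flag numbers are linear functions of the coefficients of $\Psi(M)$, and the constant $1=f_\emptyset$ is $\langle\mathbf c^k|\Psi(M)\rangle$. So with $C_1=C_1(k)$ from Theorem~\ref{thm:stab} there is a homogeneous $H$ of degree $k$ such that
\[
\langle H|\Psi(M)\rangle=2k+2+C_1\mathcal D(M)-f_0(M)\qquad\text{for all $k$-polytopes }M .
\]
By Theorem~\ref{thm:stab} this is nonnegative for all $M$. By \eqref{eq:Dzero} it equals $2k+2-(2k+2)=0$ at $Q_k$ and $2k+2-(k+1)=k+1$ at $\Sigma_k$.
\end{proof}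

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Insert $F\cong Q_k$ and the polynomial $H$ of Theorem~\ref{thm:A} in \eqref{eq:key}. The right-hand side is $0-(k+1)<0$. Since $v=\mathbf d$ does not begin with $\mathbf c$ and $H$ is nonnegative on all $k$-polytopes, this contradicts Conjecture~\ref{conj}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Kalai} Kalai, Invent.\ Math.\ 88 (1987).
\bibitem{Lift} \emph{Lifting Inequalities For Polytopes}, \texttt{http://www.ms.uky.edu/\textasciitilde jrge/Papers/Lifting\_old\_old.pdf}.
\bibitem{Whiteley} Whiteley, Trans.\ AMS 285 (1984).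
\end{thebibliography}

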